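# Splicing two dilations: the space of orthonormal wavelets is path-connected

## 1. An isometry spliced from two others along a periodic set

Let $S\subset\mathbb R$ be measurable and let $\mathcal H=L^2(S)$ be the space of all $F\in L^2(\mathbb R)$ that vanish a.e. off $S$. Throughout, "periodic" means $1$-periodic. Call a linear isometry $T:\mathcal H\to\mathcal H$ (not necessarily onto) *doubling-covariant* if
$$T(hF)=h(2\,\cdot)\,TF\qquad\text{for all }F\in\mathcal H\text{ and all bounded measurable periodic }h .$$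
For example, if $S/2\subset S$, then $(BF)(\xi)=\sqrt2\,F(2\xi)$ is such an isometry: it is isometric by a change of variables, and $BF$ lives on $S/2\subset S$.

Suppose $A$ and $B$ are two doubling-covariant isometries of the same $\mathcal H$, and let $G\subset\mathbb R$ be periodic and measurable. Put $\widetilde G=\{\eta:2\eta\in G\}$, a $\frac12$-periodic set, and define
$$A_GF=B(1_GF)+A(1_{G^c}F)=1_{\widetilde G}\,BF+1_{\widetilde G^c}\,AF. \tag{1}$$
The two expressions agree because $1_G(2\,\cdot)=1_{\widetilde G}$. The two summands have disjoint supports, so $\|A_GF\|^2=\|B(1_GF)\|^2+\|A(1_{G^c}F)\|^2=\|1_GF\|^2+\|1_{G^c}F\|^2=\|F\|^2$. Thus $A_G$ is again an isometry, and it is clearly doubling-covariant. We have $A_\emptyset=A$ and $A_{\mathbb R}=B$. Moreover $(A_G-A_{G'})F=(B-A)\big((1_G-1_{G'})F\big)$, so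
$$\|(A_G-A_{G'})F\|\le2\,\|1_{G\triangle G'}F\| .\tag{2}$$
If $G$ grows continuously from $\emptyset$ to $\mathbb R$, then $A_G$ moves strongly continuously from $A$ to $B$ through isometries. In general, convex combinations of isometries would not stay isometries; splicing along $G$ does.

What is this for? We shall encode an orthonormal wavelet $\psi$ by a doubling-covariant isometry $A$ on some $L^2(S)$. The set $S$ will be chosen so that pure dilation $B$ on the same $L^2(S)$ encodes a very simple wavelet, one with $\widehat{\psi_S}=\chi_K$. The splice $A_G$ then suggests a route from $\psi$ to $\psi_S$. The catch is that not every spliced isometry comes from a wavelet; Section 6 contains an explicit one that does not. The heart of the proof is a condition on $G$, satisfied by sets $G$ of arbitrarily small measure, under which $A_G$ does come from a wavelet.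

## 2. Wavelets, their dimension functions, and the statements to be proved

**Definition (wavelets).** An *orthonormal wavelet* is a function $\psi\in L^2(\mathbb R)$ such that $\{2^{j/2}\psi(2^jx-k):j,k\in\mathbb Z\}$ is an orthonormal basis of $L^2(\mathbb R)$. The set $\mathcal W$ of all orthonormal wavelets carries the metric of the $L^2(\mathbb R)$ norm. An *MSF wavelet* is a $\psi\in\mathcal W$ with $|\widehat\psi|=\chi_K$ for some measurable set $K$, called a *wavelet set*; $\mathcal W_s$ is the set of MSF wavelets.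

The question, posed in the article at https://projecteuclid.org/journalArticle/Download?urlid=cma%2F1383587518&isResultClick=True, is whether any two orthonormal wavelets can be joined by a continuous path $[0,1]\to\mathcal W$. Known there are the path-connectivity of the set $\mathcal W_m$ of wavelets associated with a multiresolution analysis (Wutam Consortium), of $\mathcal W_s$ (Speegle), and of $\mathcal W_m\cap\mathcal W_s$ (Leon). We shall use only Speegle's theorem.

**Conventions.** We take $\widehat f(\xi)=\int f(x)e^{-2\pi ix\xi}dx$, which is unitary on $L^2(\mathbb R)$, and work on the Fourier side. Put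
$$(\mathsf Df)(\xi)=2^{-1/2}f(\xi/2),\qquad(M_kf)(\xi)=e^{-2\pi ik\xi}f(\xi).$$
Both are unitary, and $\mathsf D^jM_k\widehat\psi$ is the transform of $2^{j/2}\psi(2^jx-k)$. We shall constantly use $M_k\mathsf D=\mathsf DM_{2k}$, equivalently $\mathsf D^{-1}M_k=M_{2k}\mathsf D^{-1}$, and $\mathsf D^{-1}(hf)=h(2\,\cdot)\mathsf D^{-1}f$, and $\mathsf D^{-1}L^2(X)=L^2(X/2)$, where $(\mathsf D^{-1}f)(\xi)=\sqrt2f(2\xi)$. Inclusions and equalities of sets are modulo null sets. Any null set lies in a null set invariant under $x\mapsto x\pm1,\ 2x,\ x/2$ (take the union of its images under the countable group these maps generate), so countably many a.e. statements may be assumed to hold at all points of the orbit of a.e. point under this group.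

We quote one textbook theorem (Hernández–Weiss, *A First Course on Wavelets*, Ch. 7, Thm 1.1): for every orthonormal wavelet,
$$\sum_{j\in\mathbb Z}|\widehat\psi(2^j\xi)|^2=1\quad\text{for a.e. }\xi. \tag{3}$$

**Definition (dimension function).** For $\psi\in\mathcal W$ put
$$\Phi_\psi(x)=\sum_{j\ge1}|\widehat\psi(2^jx)|^2,\qquad D_\psi(\xi)=\sum_{k\in\mathbb Z}\Phi_\psi(\xi+k),\qquad\mathcal W_D=\{\psi\in\mathcal W:D_\psi=D\text{ a.e.}\}. \tag{4}$$

**Wavelet sets by hand.** Suppose the integer translates of $K$ tile $\mathbb R$ and the sets $2^jK$, $j\in\mathbb Z$, tile $\mathbb R$. Then $\{M_k\chi_K\}_k$ is an orthonormal basis of $L^2(K)$, so $\{\mathsf D^jM_k\chi_K\}_k$ is one of $L^2(2^jK)$, and all together they form an orthonormal basis of $L^2(\mathbb R)$. So $\widehat\psi=\chi_K$ defines a wavelet. The same holds for $\widehat\psi=e^{i\alpha}\chi_K$ with $\alpha$ real and measurable.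

**Example 1.** $K=[-1,-\frac12)\cup[\frac12,1)$ satisfies both tilings. Here $\Phi$ is the indicator of $\bigcup_{j\ge1}2^{-j}K=[-\frac12,\frac12)$ and $D\equiv1$.

**Example 2 (Haar).** Here $|\widehat\psi(2x)|^2=\sin^4(\pi x)/(\pi x)^2$. With $\Phi_0(x)=\sin^2(\pi x)/(\pi x)^2$ one finds $\Phi_0(x)-\Phi_0(2x)=\frac{\sin^2\pi x}{(\pi x)^2}(1-\cos^2\pi x)=|\widehat\psi(2x)|^2$. Telescoping and $\Phi_0(2^nx)\to0$ give $\Phi_\psi=\Phi_0=|\widehat\varphi|^2$ with $\varphi=\chi_{[0,1)}$. The integer translates of $\varphi$ are orthonormal, so $D\equiv1$ again.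

**Example 3.** $K=[-\frac{16}7,-2)\cup[-\frac12,-\frac27)\cup[\frac27,\frac12)\cup[2,\frac{16}7)$. Modulo $1$, $[2,\frac{16}7)$ becomes $[0,\frac27)$, and symmetrically, so the translates tile. Also $\frac14[2,\frac{16}7)\cup[\frac27,\frac12)=[\frac27,\frac47)$, so the dilates tile. Now $\Phi$ is the indicator of
$$S=[-\tfrac87,-1)\cup[-\tfrac47,-\tfrac12)\cup[-\tfrac27,\tfrac27)\cup[\tfrac12,\tfrac47)\cup[1,\tfrac87),$$
and on $[-\frac12,\frac12)$, up to endpoints, $D=2$ for $|\xi|<\frac17$, $D=1$ for $\frac17<|\xi|<\frac27$, $D=0$ for $\frac27<|\xi|<\frac37$, and $D=1$ for $\frac37<|\xi|<\frac12$. So $D$ need not be constant.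

**Two small attempts at paths.** If two MSF wavelets have the same $K$, they are $e^{i\alpha}\chi_K$ and $e^{i\beta}\chi_K$ on the Fourier side, and $e^{i((1-t)\alpha+t\beta)}\chi_K$ joins them, continuously by dominated convergence. On the other hand straight segments never work: if $\psi_0\ne\psi_1$ are unit vectors, their midpoint has norm $<1$ and is not in $\mathcal W$.

**Theorem A.** $\mathcal W$ is path-connected.

**Theorem B.** Every nonempty $\mathcal W_D$ contains an MSF wavelet $\psi_S$ with $\widehat{\psi_S}=\chi_K$, and $\mathcal W_D$ is path-connected. More precisely, every $\psi\in\mathcal W_D$ can be joined, by a path inside $\mathcal W_D$, to any given $\psi_S\in\mathcal W_D$ of the form $\widehat{\psi_S}=\chi_K$.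

**Theorem B implies Theorem A.** Given $\psi_0,\psi_1\in\mathcal W$, join each to an MSF wavelet by Theorem B. The two MSF wavelets are joined inside $\mathcal W_s$ by Speegle's theorem that $\mathcal W_s$ is path-connected. This is the only place where that theorem enters. From here on we prove Theorem B.

## 3. Fibers over the circle and the core space

Doubling-covariance and integer modulations respect the splitting of $\mathbb R$ into cosets $\xi+\mathbb Z$. This section sets up that splitting and uses it to explain why $D_\psi$ is a dimension.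

Let $\mu$ be Lebesgue measure on $\mathbb T=\mathbb R/\mathbb Z$; periodic sets are regarded as subsets of $\mathbb T$. For $X\subset\mathbb R$ put $X_\xi=X\cap(\xi+\mathbb Z)$. For $f\in L^2(\mathbb R)$ let $f_{|\xi}\in\ell^2(\xi+\mathbb Z)$ be its restriction to the coset, defined for a.e. $\xi$, so that $\|f\|^2=\int_{\mathbb T}\|f_{|\xi}\|^2d\xi$. Let $e_x$, $x\in\xi+\mathbb Z$, be the standard basis of $\ell^2(\xi+\mathbb Z)$. For $\xi\in[-\frac12,\frac12)$ the *standard order* of $\xi+\mathbb Z$ is $\xi,\xi+1,\xi-1,\xi+2,\xi-2,\dots$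

**Fact M (measurable selection).** If $X$ is measurable, the $i$-th point of $X_\xi$ in the standard order depends measurably on $\xi$. Indeed, with offsets $o_1=0,o_2=1,o_3=-1,\dots$, it equals $\xi+o_l$ exactly when $\xi+o_l\in X$ and exactly $i-1$ of $\xi+o_1,\dots,\xi+o_{l-1}$ lie in $X$. Likewise, if vectors $v_1(\xi),v_2(\xi),\dots$ are measurable coordinatewise, Gram–Schmidt with dependent vectors discarded gives measurable orthonormal vectors: which vectors are retained is decided by the vanishing or nonvanishing of Gram determinants, so the index of the $i$-th retained vector is measurable.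

**Fact R (range functions).** Let $V\subset L^2(\mathbb R)$ be closed and invariant under all $M_k$. Let $\{f_l\}$ be countable and dense in $V$, let $J(\xi)=\overline{\rm span}\{(f_l)_{|\xi}\}$, and let $P(\xi)$ be the orthogonal projection onto $J(\xi)$. Then
$$V=\{f:f_{|\xi}\in J(\xi)\text{ a.e.}\}\qquad\text{and}\qquad(P_Vf)_{|\xi}=P(\xi)f_{|\xi}.$$

*Proof.* Let $W$ be the set on the right of the first formula. A norm-convergent sequence has a subsequence whose fibers converge for a.e. $\xi$, so $W$ is closed; it contains all $f_l$, hence $V\subset W$. Next, $V$ is invariant under bounded periodic multipliers $h$: the Fejér means of $h$ are trigonometric polynomials, uniformly bounded, and converge a.e. to $h$, so dominated convergence applies. Now let $g\in W$ with $g\perp V$. Then $\int_{\mathbb T}\overline{h(\xi)}\langle g_{|\xi},(f_l)_{|\xi}\rangle d\xi=\langle g,hf_l\rangle=0$ for all bounded periodic $h$ and all $l$. So $g_{|\xi}\perp J(\xi)$ a.e., while $g_{|\xi}\in J(\xi)$; hence $g=0$.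 Therefore $W=V$. By Gram–Schmidt applied to the $(f_l)_{|\xi}$, $P(\xi)$ is measurable. For $f\in L^2(\mathbb R)$ the function with fibers $P(\xi)f_{|\xi}$ lies in $W=V$, and the remainder is fiberwise orthogonal to $J(\xi)$, so it is orthogonal to $V$. $\square$

**Fact T.** For $\omega\in L^2(\mathbb R)$, the system $\{M_{2k}\omega\}_{k\in\mathbb Z}$ is orthonormal if and only if $\sum_m|\omega(\eta+\frac m2)|^2=2$ a.e. In that case its closed span is $\{h\omega:h\ \tfrac12\text{-periodic},\ \int_0^{1/2}|h|^2<\infty\}$.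

*Proof.* We have $\langle M_{2k}\omega,\omega\rangle=\int_0^{1/2}e^{-4\pi ik\eta}\sum_m|\omega(\eta+\frac m2)|^2d\eta$. These are, up to normalization, the Fourier coefficients of an integrable $\frac12$-periodic function; they equal $\delta_{k0}$ for all $k$ iff that function is $2$ a.e. Then $h\mapsto h\omega$ is an isometry from $L^2([0,\frac12),2\,d\eta)$, where the functions $e^{-4\pi ik\eta}$ form an orthonormal basis. $\square$

**The core space.** Fix $\psi\in\mathcal W$ and write $\Phi=\Phi_\psi$, $D=D_\psi$. Let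
$$V=\overline{\rm span}\{\mathsf D^jM_k\widehat\psi:j<0,\ k\in\mathbb Z\}=\big(\overline{\rm span}\{\mathsf D^jM_k\widehat\psi:j\ge0,\ k\in\mathbb Z\}\big)^\perp .$$
For $j\ge0$ we have $M_m\mathsf D^jM_k=\mathsf D^jM_{2^jm+k}$, so the second span is invariant under the group of all $M_m$, and so is its complement $V$. Let $f_l,J(\xi),P(\xi)$ be as in Fact R; we write $J(x),P(x)$ also for $x\in\mathbb R$, meaning those of the coset of $x$. For instance, if $\widehat\psi=\chi_K$ and $S=\bigcup_{j\ge1}2^{-j}K$, then $V=L^2(S)$ and $J(\xi)=\ell^2(S_\xi)$.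

**Lemma 1.** For a.e. $x$,
$$\|P(x)e_x\|^2=\Phi(x). \tag{5}$$
Hence $\dim J(\xi)=D(\xi)$, $\int_{\mathbb T}D=1$, $D<\infty$ a.e., and
$$D(\xi/2)+D((\xi+1)/2)=D(\xi)+1\quad\text{a.e.} \tag{6}$$
Also $\Phi\le1$, $\Phi(x/2)\ge\Phi(x)$, and $\Phi(2^{-n}x)\to1$ a.e. Moreover $V=\mathsf D^{-1}V\oplus\overline{\rm span}\{M_{2k}\mathsf D^{-1}\widehat\psi\}_k$, and $\{M_{2k}\mathsf D^{-1}\widehat\psi\}_k$ is orthonormal.

*Proof.* **Step 1, to prove (5),** we compute $\|P_Vg\|$ in two ways for a bounded $g$ supported in a half-open interval $I$ of length at most $1$. Each coset meets $I$ in at most one point, so Fact R gives $\|P_Vg\|^2=\int|g(x)|^2\|P(x)e_x\|^2dx$. On the other hand, for $j\ge0$,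
$$\langle g,\mathsf D^jM_l\widehat\psi\rangle=\int_Ig(\xi)\,\overline{\widehat\psi(2^{-j}\xi)}\,2^{-j/2}e^{2\pi il2^{-j}\xi}\,d\xi .$$
Since $|I|\le2^j$, and the functions $2^{-j/2}e^{2\pi il2^{-j}\xi}$ form an orthonormal basis of $L^2$ of any interval of length $2^j$, Parseval gives $\sum_l|\langle g,\mathsf D^jM_l\widehat\psi\rangle|^2=\int|g(\xi)|^2|\widehat\psi(2^{-j}\xi)|^2d\xi$. The system with $j\ge0$ is an orthonormal basis of $V^\perp$, so by (3)
$$\|P_Vg\|^2=\int|g|^2\Big(1-\sum_{j\ge0}|\widehat\psi(2^{-j}\xi)|^2\Big)d\xi=\int|g|^2\,\Phi .$$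
As $g$ and $I$ are arbitrary, (5) follows.

**Step 2, to read off the rest.** Summing (5) over $x\in\xi+\mathbb Z$ gives the trace of $P(\xi)$, so $\dim J(\xi)=D(\xi)$. Next $\int_{\mathbb T}D=\int_{\mathbb R}\Phi=\sum_{j\ge1}2^{-j}\|\widehat\psi\|^2=1$, so $D<\infty$ a.e. By definition $\Phi(x/2)=\Phi(x)+|\widehat\psi(x)|^2$, and $\sum_k|\widehat\psi(\xi+k)|^2=1$ a.e. because $\{M_k\widehat\psi\}$ is orthonormal. Summing $\Phi((\xi+k)/2)$ over even and over odd $k$ gives the left side of (6); summing $\Phi(\xi+k)+|\widehat\psi(\xi+k)|^2$ gives the right side. The bounds $\Phi\le 1$ and $\Phi(2^{-n}x)=\sum_{j\ge1-n}|\widehat\psi(2^jx)|^2\to1$ come from (3). Finally, $\mathsf D^{-1}V$ is spanned by the basis vectors with $j<-1$, and those with $j=-1$ are $\mathsf D^{-1}M_k\widehat\psi=M_{2k}\mathsf D^{-1}\widehat\psi$. $\square$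

## 4. Scaling sets: an MSF wavelet with a prescribed dimension function

To have a target for the path inside $\mathcal W_D$ we need an MSF wavelet in $\mathcal W_D$.

**Definition ($D$-scaling set).** A measurable $S\subset\mathbb R$ is a *$D$-scaling set* if (a) $S/2\subset S$; (b) $\bigcup_n2^nS=\mathbb R$ a.e.; (c) $\#S_\xi=D(\xi)$ a.e.

The set $[-\frac12,\frac12)$ of Example 1 is a scaling set for $D\equiv1$, and the set $S$ of Example 3 is one for its $D$.

**Scaling sets give MSF wavelets.** Let $D=D_\psi$ for a wavelet $\psi$ and let $S$ be a $D$-scaling set. Then $|S|=\int_{\mathbb T}D=1$. Put $K=2S\setminus S$. The sets $2^jK=2^{j+1}S\setminus2^jS$ partition $\mathbb R$ a.e., by (a), (b) and $|2^{-n}S|\to0$. Moreover $\#(2S)_\xi=\#S_{\xi/2}+\#S_{(\xi+1)/2}$, so by (6)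
$$\#K_\xi=D(\xi/2)+D((\xi+1)/2)-D(\xi)=1 .$$
Both tilings hold, so by Section 2 $\widehat{\psi_S}=\chi_K$ defines an MSF wavelet. Since $\bigcup_{j\ge1}2^{-j}K=S$, we have $\Phi_{\psi_S}=\chi_S$ and $D_{\psi_S}=D$.

**Conversely,** suppose $\psi\in\mathcal W_D$ has $\widehat\psi=\chi_K$. By (3) the sets $2^jK$ partition $\mathbb R$ a.e. Then $S=\bigcup_{j\ge1}2^{-j}K$ satisfies (a) and (b); $\chi_S=\Phi_\psi$, hence (c); and $K=2S\setminus S$. So the wavelets of $\mathcal W_D$ with transform $\chi_K$ are exactly the $\psi_S$ with $S$ a $D$-scaling set.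

**Lemma 2.** For $D=D_\psi$, a $D$-scaling set exists.

*Proof.* **Step 1, to construct $S$:** start near the origin and double repeatedly, discarding just enough to respect the bound $D$. Let $E_0=\{x\in[-\frac12,\frac12):\Phi(x)>0\}$. If $x\in E_0$, then $x/2\in[-\frac12,\frac12)$ and $\Phi(x/2)\ge\Phi(x)>0$; so $E_0\subset2E_0$. Also $D(x)\ge\Phi(x)>0$, and $D$ is integer-valued, so $D(x)\ge1$; hence $\#(E_0)_\xi\le D(\xi)$.

Suppose $E_n\subset2E_n$ and $\#(E_n)_\xi\le D(\xi)$. By (6),
$$\#(2E_n)_\xi=\#(E_n)_{\xi/2}+\#(E_n)_{(\xi+1)/2}\le D(\xi)+1 .$$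
Form $E_{n+1}$ from $2E_n$ by removing, over those $\xi$ where the count equals $D(\xi)+1$, the first point of $(2E_n\setminus E_n)_\xi$ in the standard order. There is such a point since $\#(E_n)_\xi\le D(\xi)$, and the selection is measurable by Fact M. No point of $E_n$ has been removed, so $E_n\subset E_{n+1}\subset2E_n\subset2E_{n+1}$, and
$$\#(E_{n+1})_\xi=\min\big(D(\xi),\ \#(E_n)_{\xi/2}+\#(E_n)_{(\xi+1)/2}\big). \tag{7}$$
Put $S=\bigcup_nE_n$. Since $E_0/2\subset E_0$ and $E_{n+1}/2\subset E_n$, (a) holds. Since $\Phi(2^{-n}x)\to1$, a.e. $x$ has $2^{-n}x\in E_0$ eventually, so (b) holds. As an increasing union, $\#S_\xi\le D(\xi)$. What remains is that nothing essential was lost.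

**Step 2, to relate the fibers of $V$ over $2\eta$ and $\eta$.** For $v\in\ell^2(2\eta+\mathbb Z)$ let $a(\eta)v=(v_{2y})_{y\in\eta+\mathbb Z}$, a bounded operator depending only on $\eta$ mod $1$. Since $\mathsf D^{-1}f_l\in V$ and $(\mathsf D^{-1}f_l)_{|\eta}=\sqrt2\,a(\eta)(f_l)_{|2\eta}$, for a.e. $\eta$ the operator $a(\eta)$ maps the spanning vectors of $J(2\eta)$ into the closed space $J(\eta)$. So it maps $J(2\eta)$ into $J(\eta)$. Let $\lambda_x(v)=v_x=\langle v,P(x)e_x\rangle$ for $v\in J(x)$. Then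
$$\lambda_x=\lambda_{x/2}\circ a(x/2)\quad\text{on }J(x), \tag{8}$$
because the coordinate of $a(x/2)v$ at $x/2$ is $v_x$.

**Step 3, to show $\#S_\xi\ge D(\xi)$,** we compare the counts in (7) with ranks of coordinate functionals. Fix $\xi$ outside a null set, so that all a.e. statements used hold at all points $2^{-m}(\xi+k)$, $m\ge0$, $k\in\mathbb Z$. Let $d=D(\xi)$; if $d=0$ there is nothing to show. The vectors $P(\xi)e_x$, $x\in\xi+\mathbb Z$, span $J(\xi)$, so there are $x_1,\dots,x_d\in\xi+\mathbb Z$ with $\lambda_{x_1},\dots,\lambda_{x_d}$ linearly independent. By (5), $\Phi(x_i)=\|P(\xi)e_{x_i}\|^2>0$. As $\Phi(2^{-n}x_i)\ge\Phi(x_i)$, there is an $n$ for which all $2^{-n}x_i$ lie in $E_0$. For $0\le m\le n$ and a class $\eta$ mod $1$ among those of the points $2^{-m}(\xi+k)$, let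
$$R_m(\eta)=\{i:2^{-m}x_i\in\eta+\mathbb Z\},\qquad\rho_m(\eta)=\operatorname{rank}\{\lambda_{2^{-m}x_i}:i\in R_m(\eta)\}\le\dim J(\eta)=D(\eta).$$
Now $2^{-m}x_i\in\eta+\mathbb Z$ iff $2^{-m-1}x_i$ lies in $\frac\eta2+\mathbb Z$ or in $\frac{\eta+1}2+\mathbb Z$, so $R_m(\eta)$ is the disjoint union of $R_{m+1}(\frac\eta2)$ and $R_{m+1}(\frac{\eta+1}2)$. By (8), the functionals $\lambda_{2^{-m}x_i}$ with $i\in R_{m+1}(\frac\eta2)$ are the functionals $\lambda_{2^{-m-1}x_i}$ composed with the single linear map $a(\frac\eta2)$, which cannot raise the rank; the same holds for the other half. So $\rho_m(\eta)\le\rho_{m+1}(\frac\eta2)+\rho_{m+1}(\frac{\eta+1}2)$.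

We claim that $\#(E_{n-m})_\eta\ge\rho_m(\eta)$, by descending induction on $m$. For $m=n$, the points $2^{-n}x_i$ are distinct and lie in $E_0$, so $\#(E_0)_\eta\ge\#R_n(\eta)\ge\rho_n(\eta)$. If the claim holds for $m+1$, then by (7)
$$\#(E_{n-m})_\eta\ge\min\big(D(\eta),\ \rho_{m+1}(\tfrac\eta2)+\rho_{m+1}(\tfrac{\eta+1}2)\big)\ge\rho_m(\eta),$$
since $\rho_m(\eta)$ is at most each entry of the minimum. For $m=0$ and $\eta=\xi$ we get $\#(E_n)_\xi\ge\rho_0(\xi)=d$. $\square$

As a check, run the construction on Example 3. Up to endpoints, $E_0=[-\frac27,\frac27)$ and $2E_0=[-\frac47,\frac47)$. Over $\frac27<|\xi|<\frac37$ the count is $1=D+1$ and the point $\xi$ is removed; over $\frac37<|\xi|<\frac12$ the count is $2=D+1$ and the first point, $\xi$ itself, is removed. So $E_1=[-\frac27,\frac27)\cup[-\frac47,-\frac12)\cup[\frac12,\frac47)$. The next doubling adds $[-\frac87,-1)\cup[1,\frac87)$, which stays, and $E_2=S$. One more doubling adds $[-\frac{16}7,-2)\cup[2,\frac{16}7)$ and the points with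 $\frac27<|\xi|<\frac12$; here the count is $D+1$ over every fiber, and precisely the added points are removed. So $E_3=E_2=S$.

## 5. Two isometries on $L^2(S)$

From now on $\psi\in\mathcal W_D$ is fixed, $S$ is **any** $D$-scaling set, $K=2S\setminus S$, and $\mathcal H=L^2(S)$. We transport the action of $\mathsf D^{-1}$ on the core space $V$ to $\mathcal H$. Any fiberwise unitary would give an isometry there; we choose one that we control near the origin. Let
$$\Delta=\{x\in S\cap[-\tfrac12,\tfrac12):\Phi(x)>0\}.$$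
Then $\Delta/2\subset\Delta$ by (a) and $\Phi(x/2)\ge\Phi(x)$; and for a.e. $x$ we have $2^{-n}x\in\Delta$ for all large $n$, by (a), (b) and $\Phi(2^{-n}x)\to1$.

**Lemma 3.** There is a unitary $\kappa:V\to\mathcal H$ commuting with bounded periodic multipliers such that for $F\in\mathcal H$
$$(\kappa^{-1}F)(x)=\Phi(x)^{1/2}F(x)\quad\text{for a.e. }x\in\Delta. \tag{9}$$

*Proof.* For $\xi\in[-\frac12,\frac12)$ apply Gram–Schmidt to the vectors $P(\xi)e_x$ in the standard order of $x$, discarding dependent vectors. This gives a measurable orthonormal basis $b_1(\xi),\dots,b_{D(\xi)}(\xi)$ of $J(\xi)$. Enumerate $S_\xi=\{s_1(\xi),\dots,s_{D(\xi)}(\xi)\}$ in the standard order; the number of points is right by (c). Let $\kappa$ act fiberwise by $b_i(\xi)\mapsto e_{s_i(\xi)}$. By Fact R this is a unitary from $V$ onto $L^2(S)$, and being fiberwise linear it commutes with periodic multipliers. If $\xi\in\Delta$, then $P(\xi)e_\xi\ne0$ by (5) and $\xi$ is first in the standard order; so $b_1=P(\xi)e_\xi/\Phi(\xi)^{1/2}$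 and $s_1=\xi$. With $f=\kappa^{-1}F$ and $v=f_{|\xi}\in J(\xi)$ we get
$$f(\xi)=\langle v,P(\xi)e_\xi\rangle=\Phi(\xi)^{1/2}\langle v,b_1\rangle=\Phi(\xi)^{1/2}F(\xi).\qquad\square$$

Put
$$A=\kappa\,\mathsf D^{-1}\kappa^{-1},\qquad B=\mathsf D^{-1}|_{\mathcal H},\qquad\omega_A=\kappa\,\mathsf D^{-1}\widehat\psi,\qquad\omega_B=\mathsf D^{-1}\chi_K=\sqrt2\,\chi_{K/2}.$$
Since $\mathsf D^{-1}V\subset V$ and $\mathsf D^{-1}L^2(S)=L^2(S/2)\subset L^2(S)$, both $A$ and $B$ are isometries of $\mathcal H$. Both are doubling-covariant, because $\kappa$ commutes with the periodic multipliers $h$ and $h(2\,\cdot)$. By Lemma 1, $\{M_{2k}\omega_A\}_k$ is an orthonormal basis of $\mathcal H\ominus A\mathcal H=\kappa(V\ominus\mathsf D^{-1}V)$. Since $\{M_k\chi_K\}$ is an orthonormal basis of $L^2(K)$ and $K/2=S\setminus(S/2)$, $\{M_{2k}\omega_B\}_k=\{\mathsf D^{-1}M_k\chi_K\}_k$ is one of $L^2(S\setminus(S/2))=\mathcal H\ominus B\mathcal H$.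

**Haar, computed.** Take $\psi$ Haar and $S=[-\frac12,\frac12)$. The core space is the closed span of the $M_k\widehat\varphi$ with $\widehat\varphi(\xi)=e^{-\pi i\xi}\frac{\sin\pi\xi}{\pi\xi}$, and $J(\xi)=\mathbb C\,\widehat\varphi_{|\xi}$, a unit vector. For $|\xi|<\frac12$ we have $P(\xi)e_\xi=\overline{\widehat\varphi(\xi)}\,\widehat\varphi_{|\xi}$, so $b_1(\xi)=e^{\pi i\xi}\widehat\varphi_{|\xi}$. Extend $F\in L^2(S)$ periodically, and let $u$ be periodic with $u(\xi)=e^{\pi i\xi}$ on $[-\frac12,\frac12)$. Then $\kappa^{-1}F=uF\widehat\varphi$. Since $\widehat\varphi(2\eta)=e^{-\pi i\eta}\cos(\pi\eta)\,\widehat\varphi(\eta)$, we find for $|\eta|<\frac12$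
$$(AF)(\eta)=\sqrt2\,u(2\eta)\overline{u(\eta)}e^{-\pi i\eta}\cos(\pi\eta)F(2\eta)=\pm\sqrt2\cos(\pi\eta)F(2\eta),$$
with $+$ for $|\eta|<\frac14$ and $-$ for $\frac14<|\eta|<\frac12$ (there $u(2\eta)=-e^{2\pi i\eta}$). Meanwhile $(BF)(\eta)=\sqrt2\,1_{[-1/4,1/4)}(\eta)F(2\eta)$. So the splice $A_G$ uses the factor $1_{[-1/4,1/4)}(\eta)$ where $2\eta\in G$, and $\pm\cos\pi\eta$ elsewhere.

## 6. What a spliced isometry keeps, and what it can lose

Define $A_G$ by (1) with these $A,B$, and put
$$\omega_G=1_{\widetilde G}\,\omega_B+1_{\widetilde G^c}\,\omega_A .$$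
The first lemma says that the algebra survives splicing for every $G$.

**Lemma 4.** $A_G$ is a doubling-covariant isometry of $\mathcal H$, and $\{M_{2k}\omega_G\}_k$ is an orthonormal basis of $\mathcal H\ominus A_G\mathcal H$.

*Proof.* The first claim was checked in Section 1. Taking $F=1_GF_1+1_{G^c}F_2$ in (1) shows $A_G\mathcal H=1_{\widetilde G}B\mathcal H\oplus1_{\widetilde G^c}A\mathcal H$. So $F\in\mathcal H$ is orthogonal to $A_G\mathcal H$ iff $1_{\widetilde G}F\in\mathcal H\ominus B\mathcal H$ and $1_{\widetilde G^c}F\in\mathcal H\ominus A\mathcal H$. By Fact T applied to $\omega_B$ and $\omega_A$, this holds iff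
$$1_{\widetilde G}F=h_B\omega_B\quad\text{and}\quad1_{\widetilde G^c}F=h_A\omega_A$$
with $\frac12$-periodic $h_A,h_B$ that are square integrable on $[0,\frac12)$. This is equivalent to $F=h\omega_G$ with such an $h$: given $h_A,h_B$, take $h=1_{\widetilde G}h_B+1_{\widetilde G^c}h_A$; given $h$, take $h_B=1_{\widetilde G}h$ and $h_A=1_{\widetilde G^c}h$. Here it matters that $\widetilde G$ is $\frac12$-periodic. For the same reason $\sum_m|\omega_G(\eta+\frac m2)|^2$ equals the corresponding sum for $\omega_B$ when $\eta\in\widetilde G$ and for $\omega_A$ otherwise, so it is $2$ a.e. By Fact T, $\{h\omega_G\}$ has orthonormal basis $\{M_{2k}\omega_G\}_k$. $\square$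

**How to come back to a wavelet.** For $G=\emptyset$ we recover $\widehat\psi=\mathsf D\kappa^{-1}\omega_A$, where $\sigma=\kappa^{-1}$ is an isometry $\mathcal H\to L^2(\mathbb R)$ that commutes with periodic multipliers and satisfies $\sigma A=\mathsf D^{-1}\sigma$. For $G=\mathbb R$ the inclusion plays this role, and $\mathsf D\omega_B=\chi_K$. For general $G$ we therefore want an isometry $\sigma:\mathcal H\to L^2(\mathbb R)$, commuting with bounded periodic multipliers, with
$$\sigma A_G=\mathsf D^{-1}\sigma,\tag{10}$$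
and we would set $\widehat{\psi_G}=\mathsf D\sigma\omega_G$. From (10) we get $\sigma=\mathsf D^n\sigma A_G^n$ for all $n$. If $\sigma$ acts nearly as the identity on functions living near $0$, as $\kappa^{-1}$ does by (9), then the natural candidate is $\sigma=\lim_n\mathsf D^nA_G^n$. The first plan that comes to mind is to let $G$ sweep around the circle, for example $G=[c,c+a)+\mathbb Z$ with $a$ from $0$ to $1$, and use this limit. It can fail.

**Example 4 (a splice with no wavelet).** Let $S=[-\frac12,\frac12)$, $D\equiv1$, $\delta=\frac1{100}$, and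
$$U_1=[\tfrac17-\delta,\tfrac17+\delta),\quad U_2=[\tfrac27-\delta,\tfrac27+\delta),\quad U_4=[-\tfrac37-\delta,-\tfrac37+\delta),\quad W=2U_1\setminus U_2 .$$
These are disjoint subsets of $S$, and $U_2\subset2U_1$. (Modulo $1$, $-\frac37$ is $\frac47$, so the centers of $U_1,U_2,U_4$ form the doubling cycle $\frac17,\frac27,\frac47$.) Move four pieces of $S$ by integers:
$$S'=\big(S\setminus(U_1\cup U_2\cup U_4\cup W)\big)\cup(U_1-3)\cup(U_2-1)\cup(U_4-1)\cup(W-6).$$
This is a scaling set for $D\equiv1$. Condition (c) is clear, and (b) holds since $[-\frac18,\frac18)\subset S'$. For (a): $\frac12(U_1-3)$ is centered at $-\frac{10}7$ and lies in $U_4-1$; $\frac12(U_4-1)$ is centered at $-\frac57$ and lies in $U_2-1$; $\frac12(U_2-1)=[-\frac5{14}-\frac\delta2,-\frac5{14}+\frac\delta2)$ lies in the unmoved part; $\frac12(W-6)\subset U_1-3$; and if $x$ is unmoved, then $x/2\in[-\frac14,\frac14)$ is not in $U_2$, $U_4$ or $W$, nor in $U_1$ since all of $2U_1$ was moved. By Section 4, $\widehat\psi=\chi_{2S'\setminus S'}$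 defines a wavelet in $\mathcal W_D$, with $V=L^2(S')$.

For $\xi\in S$ let $\xi'$ be the point of $S'\cap(\xi+\mathbb Z)$. Then $b_1=e_{\xi'}$, so $(\kappa^{-1}F)(\xi')=F(\xi)$, and $AF$ takes the value $\sqrt2F(\xi)$ at the point of $S$ congruent to $\xi'/2$ mod $1$ and vanishes at other points. By the computations above, $A$ maps $L^2(U_1)$ into $L^2(U_4)$ and $L^2(U_4)$ into $L^2(U_2)$. Pure dilation $B$ maps $L^2(U_2)$ into $L^2(U_1)$. Now let $G$ be a periodic set that contains $U_2$ and is disjoint from $U_1$ and $U_4$: for instance $U_2+\mathbb Z$, which the sweep starting at $c=\frac27-\delta$ reaches at $a=2\delta$, or $(U_2\cup[-\frac1{16},\frac1{16}))+\mathbb Z$. Then $A_G$ moves functions around the cycle: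
$$L^2(U_1)\to L^2(U_4)\to L^2(U_2)\to L^2(U_1).$$
With $U=U_1\cup U_2\cup U_4$ we have $A_GL^2(U)\subset L^2(U)$. Suppose $\sigma$ is a bounded operator that commutes with bounded periodic multipliers and satisfies (10). For $F\in L^2(U)$, $A_G^nF=1_{U+\mathbb Z}A_G^nF$, so $\sigma A_G^nF$ vanishes off $U+\mathbb Z$, in particular on $(-\frac18,\frac18)$. Hence $\sigma F=\mathsf D^n\sigma A_G^nF$ vanishes on $|\xi|<2^n/8$ for every $n$, so $\sigma F=0$. No isometry satisfies (10) for this $G$. Neither $A$ nor $B$ alone keeps the cycle, but the splice does, and making $G$ contain a neighborhood of $0$ does not help.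

What breaks is that under iteration of $A_G$ functions need not move toward $0$. The set $G$ must be arranged so that every chain of iterations is forced toward $0$ from time to time, by several consecutive steps of pure dilation.

## 7. A clock that forces runs of pure dilation

$N$ consecutive steps of pure dilation carry $L^2(S)$ into $L^2(2^{-N}S)$. If $G\supset2^{-N}S$, then from there on $A_G$ is pure dilation forever. So it suffices that each chain of iterations contains one run of $N$ pure dilations. The value of $A_GF$ at $\eta$ depends on the fiber of $F$ over $2\eta$, so iterating means passing from a class mod $1$ to one of its two halves. We attach to each class a counter that rises by one, or resets to $0$, at each halving, and we put into $G$ all classes whose counter modulo $p$ is among $0,\dots,N-1$.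

**Definition (admissible sets).** Let $1\le N\le p$. A periodic measurable set $G$ is *$(N,p)$-admissible* if $G\supset2^{-N}S+\mathbb Z$ and there is a periodic, measurable, a.e. finite $r:\mathbb R\to\{0,1,2,\dots\}\cup\{\infty\}$ such that $r(2x)=r(x)-1$ whenever $1\le r(x)<\infty$, and $\{x:r(x)<\infty,\ (r(x)\bmod p)\le N-1\}\subset G$.

For example, $G=\mathbb R$ is $(N,p)$-admissible with $r\equiv0$. Periodic measurable supersets of an $(N,p)$-admissible set are $(N,p)$-admissible, with the same $r$.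

**Lemma 5.** Let $G$ be $(N,p)$-admissible, $E=2^{-N}S$, $n_0=N+p-1$. Then:

1. $A_GF=\mathsf D^{-1}F$ for $F\in L^2(E)$; in particular $A_G^mL^2(E)=L^2(2^{-m}E)\subset L^2(E)$.
2. $A_G^n\mathcal H\subset L^2(E)$ for all $n\ge n_0$.
3. $\sigma_G:=\mathsf D^nA_G^n:\mathcal H\to L^2(\mathbb R)$ is independent of $n\ge n_0$. It is isometric, commutes with bounded periodic multipliers, satisfies $\sigma_GA_G=\mathsf D^{-1}\sigma_G$, and $\sigma_GF=F$ for $F\in L^2(E)$.
4. $\widehat{\psi_G}:=\mathsf D\sigma_G\omega_G$ defines an orthonormal wavelet $\psi_G$ with $D_{\psi_G}=D$.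

*Proof of 1.* Since $E\subset G$, $1_GF=F$, so $A_GF=BF=\mathsf D^{-1}F\in L^2(E/2)$, and $E/2\subset E$ by (a).

*Proof of 2.* Let $R=\{r<\infty,\ r\equiv0\bmod p\}$, a periodic set.

**Step 1, to see a run of $N$ pure dilations,** we show $A_G^N(1_RF)\in L^2(E)$ for $F\in\mathcal H$. Let $X_m=A_G^m(1_RF)=1_R(2^m\,\cdot)A_G^mF$; it vanishes off $\{\eta:2^m\eta\in R\}$. Let $0\le m\le N-1$ and let $\eta$ satisfy $2^m\eta\in R$, with $r$ finite at all $2^i\eta$, $i\ge0$, which excludes only a null set. If $r(2^i\eta)\ge1$ for all $0\le i<m$, then $r$ drops by one at each doubling and $r(\eta)=r(2^m\eta)+m\equiv m\pmod p$. Otherwise let $i<m$ be minimal with $r(2^i\eta)=0$; then $r(\eta)=i$. In both cases, since $N\le p$, we get $r(\eta)\bmod p\le N-1$, so $\eta\in G$. Hence $1_GX_m=X_m$ and $X_{m+1}=A_GX_m=\mathsf D^{-1}X_m$ for $0\le m\le N-1$. Therefore $X_N=\mathsf D^{-N}(1_RF)\in L^2(2^{-N}S)=L^2(E)$.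

**Step 2, to see that every chain meets $R$ in time.** Let $n\ge n_0$ and $F\in\mathcal H$. For $N\le m\le n$, covariance, Step 1 and part 1 give
$$1_R(2^m\,\cdot)A_G^nF=A_G^m\big(1_RA_G^{n-m}F\big)=A_G^{m-N}A_G^N\big(1_RA_G^{n-m}F\big)\in A_G^{m-N}L^2(E)\subset L^2(E).$$
So $A_G^nF=0$ a.e. on $\{\eta\in S\setminus E:2^m\eta\in R\}$. For a.e. $\eta$ some $m\in\{N,\dots,N+p-1\}$ has $2^m\eta\in R$: put $j=r(2^N\eta)<\infty$ and $i=j\bmod p$; then $i\le j$ and $i\le p-1$, and $r(2^{N+i}\eta)=j-i\equiv0\pmod p$. This $m=N+i$ is at most $n_0\le n$. Hence $A_G^nF=0$ a.e. on $S\setminus E$.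

*Proof of 3.* For $n\ge n_0$, $A_G^nF\in L^2(E)$ by part 2, so $\mathsf D A_G(A_G^nF)=A_G^nF$ by part 1, and $\mathsf D^{n+1}A_G^{n+1}F=\mathsf D^nA_G^nF$. The map is isometric as a product of isometries. It commutes with $h$ because $A_G^n(hF)=h(2^n\,\cdot)A_G^nF$ and $\mathsf D^n(h(2^n\,\cdot)f)=h\,\mathsf D^nf$. Next, $\sigma_GA_G=\mathsf D^nA_G^{n+1}=\mathsf D^{-1}\mathsf D^{n+1}A_G^{n+1}=\mathsf D^{-1}\sigma_G$. Finally, for $F\in L^2(E)$ part 1 gives $A_G^nF=\mathsf D^{-n}F$.

*Proof of 4.* **Step 1, to get an orthonormal basis of $\mathcal H$.** By parts 2 and 1, $A_G^{n_0+m}\mathcal H\subset A_G^mL^2(E)=L^2(2^{-m}E)$, so $\bigcap_nA_G^n\mathcal H\subset\bigcap_mL^2(2^{-m}E)=\{0\}$. The Wold decomposition of the isometry $A_G$ reads $\mathcal H=\bigoplus_{n\ge0}A_G^n(\mathcal H\ominus A_G\mathcal H)\oplus\bigcap_nA_G^n\mathcal H$. With Lemma 4, $\{A_G^nM_{2k}\omega_G:n\ge0,\ k\in\mathbb Z\}$ is an orthonormal basis of $\mathcal H$.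

**Step 2, to transport it to $L^2(\mathbb R)$.** Applying $\sigma_G$ and part 3, $\{\mathsf D^{-n}M_{2k}\sigma_G\omega_G:n\ge0,\ k\in\mathbb Z\}$ is an orthonormal basis of $V':=\sigma_G\mathcal H$. Since $\mathsf D^jM_k\widehat{\psi_G}=\mathsf D^jM_k\mathsf D\sigma_G\omega_G=\mathsf D^{j+1}M_{2k}\sigma_G\omega_G$, this basis is $\{\mathsf D^jM_k\widehat{\psi_G}:j<0,\ k\in\mathbb Z\}$. Applying $\mathsf D^m$, $\{\mathsf D^jM_k\widehat{\psi_G}:j<m,\ k\in\mathbb Z\}$ is an orthonormal basis of $\mathsf D^mV'$. So the whole system is orthonormal. Its closed span is $\overline{\bigcup_m\mathsf D^mV'}\supset\overline{\bigcup_mL^2(2^mE)}=L^2(\mathbb R)$, because $V'\supset\sigma_GL^2(E)=L^2(E)$ and the sets $2^mE$ increase to $\mathbb R$ by (a) and (b). Thus $\psi_G\in\mathcal W$, with core space $V'$.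

**Step 3, to compute $D_{\psi_G}$,** we exhibit a basis of the fibers of $V'$. Let $S_i$ be the set of $i$-th points of the fibers of $S$ in the standard order, $u_i=1_{S_i}\in\mathcal H$, and $w_i=\sigma_Gu_i$. For bounded periodic $h$,
$$\int_{\mathbb T}h\,\langle(w_i)_{|\xi},(w_l)_{|\xi}\rangle\,d\xi=\langle hw_i,w_l\rangle=\langle hu_i,u_l\rangle=\int_{\mathbb T}h\,\delta_{il}1_{\{D(\xi)\ge i\}}\,d\xi .$$
So, a.e., $\{(w_i)_{|\xi}\}_{i\le D(\xi)}$ is orthonormal and $(w_i)_{|\xi}=0$ for $i>D(\xi)$. The functions $hu_i$ span a dense subspace of $\mathcal H$, since $F=\sum_iF1_{S_i}$ and each $F1_{S_i}$ is a periodic function times $u_i$, which truncation approximates. Hence the $hw_i=\sigma_G(hu_i)$ span a dense subspace of $V'$. The set $\{f:f_{|\xi}\in{\rm span}\{(w_i)_{|\xi}\}_i\text{ a.e.}\}$ is closed and contains these functions, so it contains $V'$; thus the range function $J'$ of $V'$ satisfies $J'(\xi)\subset{\rm span}\{(w_i)_{|\xi}\}_i$. The reverse inclusion holds by Fact R since $w_i\in V'$.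 So $\dim J'(\xi)=D(\xi)$, and Lemma 1 applied to $\psi_G$ gives $D_{\psi_G}=D$. $\square$

The next lemma shows that the clock costs arbitrarily little measure.

**Lemma 6.** For each $k\ge1$ there are $p_k\ge k$ and a $(k,p_k)$-admissible set $G_k$ with $\mu(G_k)\le2^{1-k}$.

*Proof.* **Step 1, to build a clock.** For $\varepsilon\in(0,1)$ let $r(x)=\min\{n\ge0:2^nx\in[0,\varepsilon)+\mathbb Z\}$, with $\min\emptyset=\infty$. It is periodic and measurable. It is finite a.e. by ergodicity of doubling; concretely, if $2^{-m}\le\varepsilon$, then a.e. $x$ has a block of $m$ zeros among the disjoint length-$m$ blocks of its binary digits, since these are independent and each vanishes with probability $2^{-m}$. If $1\le r(x)<\infty$, the first visit of $2x$ comes one step earlier, so $r(2x)=r(x)-1$.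

**Step 2, to bound the measure of a window of residues.** We have $\{r=n+1\}\subset\{x:r(2x)=n\}$, and doubling preserves $\mu$, so $\mu(r=n)$ is nonincreasing in $n$. In particular $\mu(r=lp)$ is at most the average of $\mu(r=n)$ over $(l-1)p<n\le lp$. Hence for $N\le p$
$$\mu(r\bmod p\le N-1)\le N\sum_{l\ge0}\mu(r=lp)\le N\Big(\mu(r=0)+\sum_{l\ge1}\frac1p\sum_{(l-1)p<n\le lp}\mu(r=n)\Big)\le N\Big(\varepsilon+\frac1p\Big).$$

**Step 3, to choose parameters.** Take $N=k$, $p=p_k=k2^{k+1}$ and $\varepsilon=1/(k2^{k+1})$; the bound is $2^{-k}$. Let $G_k=(2^{-k}S+\mathbb Z)\cup\{r<\infty,\ r\bmod p_k\le k-1\}$. It is $(k,p_k)$-admissible by construction. Since $\mu(2^{-k}S+\mathbb Z)\le2^{-k}|S|=2^{-k}$, we get $\mu(G_k)\le2^{1-k}$. $\square$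

## 8. A path of admissible sets, and continuity for $t>0$

We connect $\mathbb R$ to $G_1$, then $G_1$ to $G_2$, and so on, always keeping a whole $G_k$ inside. Let $I_a=[0,a)+\mathbb Z$ for $a\in[0,1]$. For $t\in[\frac12,1]$ put $\Gamma_t=G_1\cup I_{2t-1}$. For $k\ge1$ and $t=(1-u)\frac1{k+2}+u\frac1{k+1}$, $u\in[0,1]$, put
$$\Gamma_t=G_{k+1}\cup(G_k\cap I_{2u})\quad(u\le\tfrac12),\qquad\Gamma_t=G_k\cup(G_{k+1}\setminus I_{2u-1})\quad(u\ge\tfrac12).$$
The definitions agree where they overlap: $\Gamma_{1/(k+1)}=G_k$ for $k\ge1$, and at $u=\frac12$ both formulas give $G_k\cup G_{k+1}$. Moreover: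

* $\mu(\Gamma_t\triangle\Gamma_s)\to0$ as $s\to t$, for each $t\in(0,1]$, since $\mu(I_a\triangle I_b)=|a-b|$.
* $\mu(\Gamma_t)\to0$ as $t\to0$, since $\Gamma_t\subset G_k\cup G_{k+1}$ on the $k$-th interval.
* $(0,1]$ is a union of closed intervals, locally finite in $(0,1]$, on each of which $\Gamma_t\supset G_k$ for a fixed $k$.

By the third point every $\Gamma_t$ is admissible. Write $A_t,\omega_t,\sigma_t,\psi_t$ for $A_{\Gamma_t},\omega_{\Gamma_t},\sigma_{\Gamma_t},\psi_{\Gamma_t}$. Since $\mathsf D^nA_t^n$ is eventually constant in $n$ with value $\sigma_t$, the map $\sigma_t$ does not depend on the choice of $(N,p)$. By Lemma 5, $\psi_t\in\mathcal W_D$ for all $t\in(0,1]$.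

**Continuity on $(0,1]$.** By (2), $\|(A_t-A_s)F\|\le2\|1_{\Gamma_t\triangle\Gamma_s}F\|$. The square of the norm on the right is the integral over $\Gamma_t\triangle\Gamma_s\subset\mathbb T$ of the integrable function $\sum_k|F(\cdot+k)|^2$, so it tends to $0$ as $s\to t$. Likewise $\omega_t-\omega_s=(1_{\widetilde\Gamma_t}-1_{\widetilde\Gamma_s})(\omega_B-\omega_A)\to0$, because doubling preserves $\mu$ and so $\mu(\widetilde\Gamma_t\triangle\widetilde\Gamma_s)=\mu(\Gamma_t\triangle\Gamma_s)$. For each fixed $n$,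
$$\|A_s^nF-A_t^nF\|\le\sum_{i=0}^{n-1}\big\|A_s^i(A_s-A_t)A_t^{n-1-i}F\big\|=\sum_{i=0}^{n-1}\big\|(A_s-A_t)A_t^{n-1-i}F\big\|\to0\quad(s\to t).$$
On a closed interval where $\Gamma_t\supset G_k$, all $\Gamma_t$ are $(k,p_k)$-admissible, so $\sigma_t=\mathsf D^nA_t^n$ with the fixed $n=k+p_k-1$. So $t\mapsto\sigma_t$ is strongly continuous there, and for $s\to t$ within the interval
$$\|\sigma_s\omega_s-\sigma_t\omega_t\|\le\|\omega_s-\omega_t\|+\|(\sigma_s-\sigma_t)\omega_t\|\to0 .$$
Since $\widehat{\psi_t}=\mathsf D\sigma_t\omega_t$, local finiteness of the intervals shows that $t\mapsto\psi_t$ is continuous on $(0,1]$.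

**The endpoint $t=1$.** $\Gamma_1=\mathbb R$, so $A_1=B$, $\sigma_1$ is the inclusion, and $\widehat{\psi_1}=\mathsf D\omega_B=\chi_K$. So the path starts, at $t=1$, from $\psi_S$.

## 9. The limit $t\to0$

As $t\to0$ we have $\mu(\Gamma_t)\to0$, and the estimates of Section 8, with $\emptyset$, $A$ and $\omega_A$ in place of $\Gamma_s$, $A_s$ and $\omega_s$, give $A_t^n\to A^n$ strongly for each fixed $n$ and $\omega_t\to\omega_A$. What is not automatic is $\sigma_t\to\kappa^{-1}$: the number $n$ of iterations needed to compute $\sigma_t$ is no longer bounded. The remedy is that $\sigma_t$ and $\kappa^{-1}$ are both multiplication operators near the origin, with uniformly controlled factors.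

**Step 1, to control $\sigma_t$ near $0$ uniformly in $t$.** Let $y\in\Delta$, so $y/2\in\Delta$. From $\kappa^{-1}A=\mathsf D^{-1}\kappa^{-1}$ and (9), for a.e. such $y$,
$$\Phi(y/2)^{1/2}(AF)(y/2)=(\kappa^{-1}AF)(y/2)=\sqrt2\,(\kappa^{-1}F)(y)=\sqrt2\,\Phi(y)^{1/2}F(y).$$
So $(AF)(y/2)=\sqrt2\,c(y)F(y)$ with $c(y)=(\Phi(y)/\Phi(y/2))^{1/2}\in(0,1]$, while $(BF)(y/2)=\sqrt2\,F(y)$. (For Haar and $S=[-\frac12,\frac12)$, $c(y)=\cos(\pi y/2)$, as in Section 5.) Since $y/2\in\widetilde\Gamma_t$ iff $y\in\Gamma_t$, we get $(A_tF)(y/2)=\sqrt2\,c_t(y)F(y)$ with $c_t=1$ on $\Gamma_t$ and $c_t=c$ off $\Gamma_t$; in any case $c\le c_t\le1$. Iterating,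
$$(\mathsf D^nA_t^nF)(y)=2^{-n/2}(A_t^nF)(2^{-n}y)=\prod_{i=0}^{n-1}c_t(2^{-i}y)\;F(y).$$
The product for $c$ telescopes: $\prod_{i<n}c(2^{-i}y)=(\Phi(y)/\Phi(2^{-n}y))^{1/2}\ge\Phi(y)^{1/2}$, as $\Phi\le1$. Taking $n$ large, depending on $t$, we obtain a function $\theta_t$ on $\Delta$, independent of $F$, with
$$(\sigma_tF)(y)=\theta_t(y)F(y),\qquad\Phi(y)^{1/2}\le\theta_t(y)\le1\qquad(\text{a.e. }y\in\Delta,\ F\in\mathcal H). \tag{11}$$

**Step 2, to prove $\sigma_tF\to\kappa^{-1}F$ for each $F\in\mathcal H$,** we compare the two on a large set by pulling it back to the origin, and then use that the norms are equal. Put $f=\kappa^{-1}F$; then $\|f\|=\|F\|=\|\sigma_tF\|$. Let $\varepsilon\in(0,1)$ and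
$$Y_n=\{\xi:2^{-n}\xi\in\Delta,\ \Phi(2^{-n}\xi)\ge(1-\varepsilon)^2\}.$$
Since $\Delta/2\subset\Delta$ and $\Phi(x/2)\ge\Phi(x)$, these sets increase, and their union is $\mathbb R$ a.e. Now $\sigma_tF=\mathsf D^n\sigma_tA_t^nF$ by Lemma 5, and $f=\mathsf D^n\kappa^{-1}A^nF$ by the definition of $A$. For $\xi\in Y_n$ and $y=2^{-n}\xi\in\Delta$, (11) and (9) give
$$(\sigma_tF)(\xi)=2^{-n/2}\theta_t(y)(A_t^nF)(y),\qquad f(\xi)=2^{-n/2}\Phi(y)^{1/2}(A^nF)(y).$$
The difference is
$$2^{-n/2}\Big(\theta_t(y)\big(A_t^nF-A^nF\big)(y)+\big(\theta_t(y)-\Phi(y)^{1/2}\big)(A^nF)(y)\Big),$$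
where $0\le\theta_t\le1$ and $|\theta_t-\Phi^{1/2}|\le1-\Phi(y)^{1/2}\le\varepsilon$. After the change of variables $\xi=2^ny$,
$$\|1_{Y_n}(\sigma_tF-f)\|\le\|A_t^nF-A^nF\|+\varepsilon\|F\| .$$
Fix $n$ with $\|1_{Y_n^c}f\|\le\varepsilon$. Split $\langle\sigma_tF-f,f\rangle$ over $Y_n$ and $Y_n^c$. The first part is at most $(\|A_t^nF-A^nF\|+\varepsilon\|F\|)\|F\|$; the second is at most $\|\sigma_tF-f\|\,\varepsilon\le2\varepsilon\|F\|$. Letting $t\to0$ with $n$ fixed,
$$\limsup_{t\to0}|\langle\sigma_tF-f,f\rangle|\le\varepsilon\|F\|^2+2\varepsilon\|F\| .$$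
As $\varepsilon$ is arbitrary, $\langle\sigma_tF,f\rangle\to\|f\|^2=\|F\|^2$. Hence $\|\sigma_tF-f\|^2=2\|F\|^2-2\,{\rm Re}\langle\sigma_tF,f\rangle\to0$.

**Step 3, to conclude for the wavelets.** Since $\sigma_t$ is isometric,
$$\|\sigma_t\omega_t-\kappa^{-1}\omega_A\|\le\|\omega_t-\omega_A\|+\|\sigma_t\omega_A-\kappa^{-1}\omega_A\|\to0 .$$
Hence $\widehat{\psi_t}=\mathsf D\sigma_t\omega_t\to\mathsf D\kappa^{-1}\omega_A=\mathsf D\mathsf D^{-1}\widehat\psi=\widehat\psi$. With $\psi_t:=\psi$ at $t=0$, the map $t\mapsto\psi_t$ is a continuous path in $\mathcal W_D$ from $\psi$ to $\psi_S$.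

## 10. Joining any two wavelets

**Proof of Theorem B.** Let $\mathcal W_D$ be nonempty. By Lemma 2 a $D$-scaling set exists, so by Section 4 $\mathcal W_D$ contains an MSF wavelet $\psi_S$ with $\widehat{\psi_S}=\chi_K$. Conversely, by Section 4, any given wavelet in $\mathcal W_D$ with transform $\chi_K$ is $\psi_S$ for some $D$-scaling set $S$, and in Sections 5–9 both $S$ and $\psi\in\mathcal W_D$ were arbitrary. So every $\psi\in\mathcal W_D$ is joined inside $\mathcal W_D$ to any such $\psi_S$. Any two elements of $\mathcal W_D$ are then joined through a common $\psi_S$, and $\mathcal W_D$ is path-connected. $\square$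

**Proof of Theorem A.** As shown in Section 2, Theorem B joins each of two given wavelets to an MSF wavelet, and Speegle's theorem joins these two inside $\mathcal W_s$. So $\mathcal W$ is path-connected in the $L^2(\mathbb R)$ metric. $\square$
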